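\title{A cardinality theorem for finite automata and first-order logic}

\begin{abstract}
For a language $A$, let $\#_A^n(x_1,\dots,x_n)$ be the number of the words $x_1,\dots,x_n$ that lie in $A$. We prove that if a finite automaton, reading the $n$ words in parallel, can always exclude one of the $n+1$ possible values $0,\dots,n$, then $A$ is regular. The proof passes through a statement about first-order definability in arbitrary structures. Finite guesses about $A$ that are consistent with the output of the automaton cannot form a ladder of length $n$, so a binary-tree rank on such guesses is bounded, and a finite piece of $A$ of minimal rank yields a first-order definition of $A$. The same method determines exactly which types of partial information about the membership pattern of $n$ words force regularity.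
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Sigma$ be a finite alphabet and $A\subseteq\Sigma^*$ a language. An automaton that decides $A$ gives complete information about one word. We ask how little information about $n$ words an automaton can give before $A$ is forced to be regular.

Fix a blank symbol $\Box\notin\Sigma$. For words $x_1,\dots,x_n\in\Sigma^*$, the \emph{padded word} $\langle x_1,\dots,x_n\rangle$ is the word over $(\Sigma\cup\{\Box\})^n$ of length $\max_i|x_i|$ whose $t$-th letter has as $i$-th component the $t$-th letter of $x_i$, or $\Box$ if $t>|x_i|$. An automaton that reads it sees the words synchronously, one symbol of each per step.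

\begin{definition}\label{def:enum}
A function $f\colon(\Sigma^*)^n\to R$ is \emph{$m$-enumerable by a finite automaton} if there is a deterministic finite automaton over $(\Sigma\cup\{\Box\})^n$, each of whose states is labeled with a set of at most $m$ elements of $R$, such that for all $x_1,\dots,x_n$ the label of the state reached on $\langle x_1,\dots,x_n\rangle$ contains $f(x_1,\dots,x_n)$. We call this label the \emph{output} of the automaton.
\end{definition}

For $n\ge1$ we consider the \emph{characteristic function} and the \emph{cardinality function}
\[
\chi_A^n(x_1,\dots,x_n)=(\chi_A(x_1),\dots,\chi_A(x_n)),\qquad \#_A^n(x_1,\dots,x_n)=|\{x_1,\dots,x_n\}\cap A|,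
\]
with values in $\{0,1\}^n$ and $\{0,\dots,n\}$. The two extreme cases are easy. For every $A$ the function $\#_A^n$ is $(n+1)$-enumerable: output $\{0,\dots,n\}$ in every state. For regular $A$ it is $1$-enumerable: run $n$ copies of an automaton for $A$, each pausing on blanks, and record which pairs of words have agreed so far; the final state determines the count. The weakest nontrivial requirement is $n$-enumerability, which says that the automaton excludes one value, depending on the input. For $n=1$ it excludes the wrong value of $\chi_A(x)$ and so decides $A$. For larger $n$ the information is thin. Excluding the value $0$ rules out one of $2^n$ membership patterns. On a tuple with a repeated entry the count is at most $n-1$, so the output $\{0,\dots,n-1\}$ is correct and says nothing; only tuples of pairwise distinct words carry information.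

The following \emph{weak cardinality theorems} for finite automata are known. The language $A$ is regular if
\begin{itemize}
\item[(W1)] $\chi_A^n$ is $n$-enumerable by a finite automaton, or
\item[(W2)] $\#_A^2$ is $2$-enumerable by a finite automaton, or
\item[(W3)] $\#_A^n$ is $n$-enumerable by a finite automaton that never outputs a set containing both $0$ and $n$.
\end{itemize}
The conjecture, which we take from \cite{wct}, is that the restrictions in (W2) and (W3) are unnecessary. We prove it.

\begin{theorem}\label{thm:main}
Let $n\ge1$, let $\Sigma$ be a finite alphabet and let $A\subseteq\Sigma^*$. If $\#_A^n$ is $n$-enumerable by a finite automaton, then $A$ is regular.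
\end{theorem}

The bound $n$ is optimal, since $(n+1)$-enumerability holds for every language.

\subsection*{Chains}
An automaton can know a good deal about a nonregular language. Let $|\Sigma|\ge2$, let $\alpha$ be an infinite word, and let $A$ consist of the words that precede $\alpha$ in the dictionary order. For suitable $\alpha$ this language is not regular (Section~\ref{sec:class}). An automaton can sort its inputs, and the inputs that lie in $A$ come first in the sorted list, so only $n+1$ of the $2^n$ membership patterns remain possible. For a permutation $\pi$ of $\{1,\dots,n\}$ define the \emph{chain}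
\[
C_\pi=\{v^\pi_0,\dots,v^\pi_n\}\subseteq\{0,1\}^n,\qquad\text{where $v^\pi_j$ has entry $1$ at coordinate $\pi(i)$ if and only if $i\le j$.}
\]
For $n=2$ the two chains are $\{00,10,11\}$ and $\{00,01,11\}$. In the example the automaton outputs a chain. The vector $v^\pi_j$ has exactly $j$ ones, so a chain realizes every count $0,\dots,n$, and the example says nothing about $\#_A^n$. One is led to guess that chains are the only kind of partial information that an automaton can have about a nonregular language, and that Theorem~\ref{thm:main} holds because excluding a count excludes a member of every chain. To make this precise, let $\mathcal D$ be a family of subsets of $\{0,1\}^n$, thought of as the permitted outputs, and consider the condition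
\begin{equation}\label{eq:dagger}
\text{there is a permutation $\pi$ such that no $D\in\mathcal D$ contains $C_\pi$.}\tag{$\dagger$}
\end{equation}
The core of the paper is the following theorem, in which automata play no role. \emph{Definable} always means first-order definable with parameters; Section~\ref{sec:auto} recalls the notion.

\begin{theorem}\label{thm:fo}
Let $n\ge1$ and let $\mathcal D$ be a family of subsets of $\{0,1\}^n$ that satisfies \eqref{eq:dagger}. Let $\mathfrak U$ be a structure with universe $U$, let $R_D\subseteq U^n$ $(D\in\mathcal D)$ be definable in $\mathfrak U$, and let $A\subseteq U$. Assume that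
\begin{itemize}
\item[(i)] every $n$-tuple of pairwise distinct elements of $U$ lies in some $R_D$, and
\item[(ii)] $\chi_A^n(x)\in D$ whenever $x\in R_D$ has pairwise distinct entries.
\end{itemize}
Then $A$ is definable in $\mathfrak U$.
\end{theorem}

\begin{corollary}[First-order cardinality theorem]\label{cor:fo}
Let $\mathfrak U$ be a structure with universe $U$ and let $A\subseteq U$. To each $x\in U^n$ let a set $E(x)\subseteq\{0,\dots,n\}$ with $|E(x)|\le n$ be assigned, such that the sets $S_j=\{x: j\in E(x)\}$, $0\le j\le n$, are definable and $|\{x_1,\dots,x_n\}\cap A|\in E(x)$ for all $x$ with pairwise distinct entries. Then $A$ is definable.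
\end{corollary}

Condition \eqref{eq:dagger} is also necessary. Call $A\subseteq\Sigma^*$ \emph{$\mathcal D$-enumerable by a finite automaton} if some automaton as in Definition~\ref{def:enum} has every state labeled with a member of $\mathcal D$ and, on every input $(x_1,\dots,x_n)$, repeated words allowed, outputs a set $D$ with $\chi_A^n(x_1,\dots,x_n)\in D$.

\begin{theorem}[Classification]\label{thm:class}
Let $n\ge1$ and let $\mathcal D$ be a family of subsets of $\{0,1\}^n$.
\begin{enumerate}
\item If $|\Sigma|\ge2$: every $A\subseteq\Sigma^*$ that is $\mathcal D$-enumerable by a finite automaton is regular if and only if \eqref{eq:dagger} holds.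
\item If $|\Sigma|=1$: every $A\subseteq\Sigma^*$ that is $\mathcal D$-enumerable by a finite automaton is regular if and only if $\{0,1\}^n\notin\mathcal D$.
\item Condition \eqref{eq:dagger} holds if and only if, for every structure $\mathfrak U$, all definable relations $R_D$ $(D\in\mathcal D)$ and every set $A$ satisfying \textup{(i)} and \textup{(ii)} of Theorem~\ref{thm:fo}, the set $A$ is definable.
\end{enumerate}
\end{theorem}

For $n=1$ the only chain is the whole cube $\{0,1\}$, and the conditions in (1) and (2) agree. For $n\ge2$ they differ: the family of all chains violates \eqref{eq:dagger} but does not contain the cube, since $n+1<2^n$.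

Section~\ref{sec:auto} derives Corollary~\ref{cor:fo} and Theorem~\ref{thm:main} from Theorem~\ref{thm:fo}. Section~\ref{sec:two} works out the case of two inputs by hand, where the whole method is already visible. Sections~\ref{sec:trees} and~\ref{sec:rank} prove Theorem~\ref{thm:fo}, and Section~\ref{sec:class} proves Theorem~\ref{thm:class}.

\section{Definable and automatic relations}\label{sec:auto}

A \emph{structure} $\mathfrak U$ is a nonempty set $U$ with distinguished relations, functions and constants. First-order formulas are built from these and from equality by Boolean connectives and the quantifiers $\exists,\forall$, which range over elements of $U$ and not over subsets. A relation $R\subseteq U^k$ is \emph{definable} (with parameters) if $R=\{x\in U^k:\varphi(x,w)\text{ holds}\}$ for some formula $\varphi$ and some tuple $w$ of elements of $U$. We use two consequences of the definition. A relation that is definable from definable relations is definable, by substituting formulas. A set defined with parameters $w$ is mapped onto itself by every automorphism of $\mathfrak U$ that fixes the entries of $w$.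

A relation $R\subseteq(\Sigma^*)^k$, $k\ge1$, is \emph{automatic} if the language $L_R=\{\langle x\rangle:x\in R\}$ of its padded words is regular. For $k=1$ the padded word of $x$ is $x$ itself, so a unary automatic relation is a regular language. The link between automata and logic is the following standard fact (Hodgson; Khoussainov--Nerode; Blumensath--Gr\"adel). We include the proof because it is short.

\begin{lemma}\label{lem:auto}
If $R_1,\dots,R_s$ are automatic relations on $\Sigma^*$, then every relation definable in $(\Sigma^*,R_1,\dots,R_s)$ is automatic.
\end{lemma}

\begin{proof}
Let $\bar\Box=(\Box,\dots,\Box)$ be the all-blank letter. The set $V_k$ of all padded words of $k$-tuples is regular: it consists of the words without the letter $\bar\Box$ in which, on each track, no letter of $\Sigma$ follows a blank. Equality is automatic, since its padded words are the words in the letters $(a,a)$ with $a\in\Sigma$, and each singleton $\{w\}$ is automatic. We check that automatic relations are closed under the following operations.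

\emph{Boolean operations.} $L_{R\cap R'}=L_R\cap L_{R'}$, and the complement of $R$ has language $V_k\setminus L_R$.

\emph{Permuting coordinates.} Rename the letters.

\emph{Adding a coordinate.} Let $h$ be the letter-to-letter map that erases the last of $k+1$ tracks. Then $h(\langle x,y\rangle)=\langle x\rangle\bar\Box^{\,t}$, where $t\ge0$ is the number of steps by which $y$ outlasts all entries of $x$. Hence $L_{R\times\Sigma^*}=V_{k+1}\cap h^{-1}(L_R\bar\Box^{\,*})$, which is regular.

\emph{Projection.} For $R\subseteq(\Sigma^*)^{k+1}$ the image $h(L_R)$ is regular, and the language of $\{x:\exists y\,(x,y)\in R\}$ is the set of $u\in V_k$ with $u\bar\Box^{\,t}\in h(L_R)$ for some $t\ge0$. It is regular: in an automaton for $h(L_R)$, declare accepting every state from which an accepting state is reached by reading blanks $\bar\Box$, and intersect with $V_k$.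

A parameter $w$ is removed by writing $\exists y\,(y\in\{w\}\wedge\cdots)$, and a repeated variable as in $R(x,x)$ by writing $\exists y\,(y=x\wedge R(x,y))$. A subformula without free variables may be replaced by $x=x$ or $x\ne x$. Induction on formulas finishes the proof.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:fo} from Theorem~\ref{thm:fo}]
For $E\subseteq\{0,\dots,n\}$ with $|E|\le n$ put $D_E=\{v\in\{0,1\}^n:\sum_iv_i\in E\}$, and let $\mathcal D$ be the family of these sets. Every chain realizes all sums $0,\dots,n$, so no $D_E$ contains a chain and \eqref{eq:dagger} holds with any $\pi$. The map $E\mapsto D_E$ is injective, since every $j\in\{0,\dots,n\}$ is the sum of some vector. So we may put $R_{D_E}=\{x:E(x)=E\}$. This set is the intersection of the $S_j$ with $j\in E$ and the complements of the $S_j$ with $j\notin E$, hence definable. Every $x$ lies in $R_{D_{E(x)}}$, which gives (i). If $x$ has pairwise distinct entries, then $\sum_i\chi_A(x_i)=|\{x_1,\dots,x_n\}\cap A|\in E(x)$, which gives (ii).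
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Corollary~\ref{cor:fo}]
Let $E(x)$ be the output on $x\in(\Sigma^*)^n$ of an automaton that $n$-enumerates $\#_A^n$. The relation $S_j=\{x:j\in E(x)\}$ is automatic: accept in the states whose label contains $j$, and intersect with $V_n$. By Corollary~\ref{cor:fo}, $A$ is definable in $(\Sigma^*,S_0,\dots,S_n)$. By Lemma~\ref{lem:auto}, $A$ is automatic, that is, regular.
\end{proof}

\section{Two inputs}\label{sec:two}

We prove Corollary~\ref{cor:fo} directly for $n=2$. An \emph{assignment} is a function $p$ from a finite set $\operatorname{dom}p\subseteq U$ to $\{0,1\}$, identified with its graph; it is a guess about $A$ at finitely many points. For $x\notin\operatorname{dom}p$ we write $p[x\mapsto b]=p\cup\{(x,b)\}$. A \emph{piece} of $A$ is an assignment $\chi_A|_F$ with $F$ finite. In this section $f$ is \emph{admissible} if $f(x)+f(y)\in E(x,y)$ for all distinct $x,y\in\operatorname{dom}f$. Every piece of $A$ is admissible. Since $|E(x,y)|\le2$, the sums $f(x)+f(y)$ of admissible assignments at a fixed pair $x\ne y$ do not take all three values $0,1,2$.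

A first attempt is to look for a piece $p$ of $A$ that forces all other values, in the sense that for each $x\notin\operatorname{dom}p$ the wrong extension $p[x\mapsto1-\chi_A(x)]$ is not admissible. This works if $E$ is constantly $\{0,2\}$: admissible assignments are constant, and one point suffices. It fails in the following example, to which we return later.

\begin{example}\label{ex:one}
Let $U$ be infinite and let $E$ be constantly $\{0,1\}$. The admissible assignments are those with at most one value $1$. For $A=\emptyset$ every piece $p$ is zero, and the wrong extension $p[x\mapsto1]$ is admissible for every $x$. Still, the wrong extension can be recognized: after it all further values are forced to be $0$, whereas after the right extension some further point can still take both values.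
\end{example}

So we measure how much freedom a guess leaves. Call $p$ \emph{viable} if for every $y\in U$ it has an admissible extension with domain $\operatorname{dom}p\cup\{y\}$, and \emph{free} if for some $y\notin\operatorname{dom}p$ both $p[y\mapsto0]$ and $p[y\mapsto1]$ are viable. Every piece of $A$ is viable, because it extends to larger pieces. The point is that freedom cannot occur twice in a row.

\begin{lemma}\label{lem:two}
There is no $x\in U$ such that both $\{(x,0)\}$ and $\{(x,1)\}$ are free.
\end{lemma}

\begin{proof}
Suppose $y_0,y_1\ne x$ witness the freedom of $\{(x,0)\}$ and $\{(x,1)\}$. For $a,b\in\{0,1\}$ the assignment $\{(x,a),(y_a,b)\}$ is viable, so it extends to an admissible $f_{ab}$ on $\{x,y_0,y_1\}$. At the pair $(x,y_0)$, $f_{00}$ and $f_{01}$ give the sums $0$ and $1$, so the sum $2$ does not occur and $f_{10}(y_0)=f_{11}(y_0)=0$. At the pair $(x,y_1)$, $f_{10}$ and $f_{11}$ give the sums $1$ and $2$, so the sum $0$ does not occur and $f_{00}(y_1)=f_{01}(y_1)=1$. The values are now as follows, with the derived ones starred: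
\[
\begin{array}{c|ccc}
 & x & y_0 & y_1\\ \hline
f_{00} & 0 & 0 & 1^*\\
f_{01} & 0 & 1 & 1^*\\
f_{10} & 1 & 0^* & 0\\
f_{11} & 1 & 0^* & 1
\end{array}
\]
The last row shows $y_0\ne y_1$, and at the pair $(y_0,y_1)$ the assignments $f_{10},f_{11},f_{01}$ give the sums $0,1,2$, which is impossible.
\end{proof}

There are now two cases. If some piece $p$ of $A$ is not free, then for $x\notin\operatorname{dom}p$ the right extension is viable and hence the wrong one is not, so $x\in A$ if and only if $p[x\mapsto1]$ is viable. If every piece of $A$ is free, then $\{(x,\chi_A(x))\}$ is free and, by Lemma~\ref{lem:two}, $\{(x,1-\chi_A(x))\}$ is not, so $x\in A$ if and only if $\{(x,1)\}$ is free. Admissibility of an assignment on a given number of points with given values is a quantifier-free condition in equality and $S_0,S_1,S_2$; viability adds a quantifier $\forall y$ and freedom a further quantifier $\exists y$. In both cases $A$ is definable, with the points of $\operatorname{dom}p$ as parameters in the first case.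

The proof of Lemma~\ref{lem:two} needs the starred entries, that is, the values of $f_{ab}$ at the point $y_{1-a}$ that was chosen for the other branch. This is why viability is required. With admissibility in its place the lemma fails: if $E$ is symmetric with $E(x,y_0)=E(y_0,y_1)=\{0,1\}$ and $E(x,y_1)=\{1,2\}$, then all four assignments $\{(x,a),(y_a,b)\}$ are admissible. One might instead ask for an extension to all of $U$, but this quantifies over subsets of $U$. A bounded look-ahead suffices and is first-order.

For general $n$, viable and free become the first two levels of a hierarchy $P_0\supseteq P_1\supseteq P_2\supseteq\cdots$, and Lemma~\ref{lem:two} says that the third level is empty. What must replace the table is a proof that a long enough sequence of nested free choices produces $n$ distinct points at which admissible assignments realize a chain. This is a purely combinatorial statement, which we prove next.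

\section{Trees and ladders}\label{sec:trees}

Let $X$ be a set and $G$ a set of functions $X\to\{0,1\}$. A \emph{ladder of length $n$} consists of pairwise distinct points $x_1,\dots,x_n$ and functions $g_0,\dots,g_n$ such that $g_j(x_i)=1$ if and only if $i\le j$. The vectors $(g_j(x_1),\dots,g_j(x_n))$ then form the chain of the identity permutation. Nested choices are recorded by trees.

\begin{definition}
A \emph{$G$-tree of height $0$} is an element $g\in G$; its only leaf is $g$, and it has no labels. A \emph{$G$-tree of height $h+1$} is a triple $T=(x,T_0,T_1)$, where $x\in X$ and, for $b=0,1$, $T_b$ is a $G$-tree of height $h$ all of whose leaves $g$ satisfy $g(x)=b$. Its leaves are those of $T_0$ and $T_1$, and its labels are $x$ and the labels of $T_0$ and $T_1$.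
\end{definition}

Thus a $G$-tree is a complete binary tree whose inner nodes ask for the value at a point and whose leaves are functions that give the answers along their branch. The four functions in the proof of Lemma~\ref{lem:two} form the tree $(x,(y_0,f_{00},f_{01}),(y_1,f_{10},f_{11}))$ of height $2$. By induction on the height,
\begin{equation}\label{eq:fact}
\text{for every label $y$ of $T$ there are leaves $g,g'$ of $T$ with $g(y)=0$ and $g'(y)=1$;}
\end{equation}
if $y$ is the root label take leaves of $T_0$ and $T_1$, and otherwise pass to the subtree that has $y$ as a label.

A tree prescribes the value of a leaf only at the labels on its own branch, while a ladder prescribes the value of every function at every point. To gain control off the branch, we fix one leaf $g$, color the labels by the values of $g$, and pass to a smaller tree on whose labels $g$ is constant. The smaller tree may skip levels of the original one.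

\begin{lemma}\label{lem:color}
Let $X=X_0\sqcup X_1$, let $a_0,a_1\ge1$, and let $T$ be a $G$-tree of height $a_0+a_1-1$. Then for some $c\in\{0,1\}$ there is a $G$-tree $T'$ of height $a_c$ whose labels lie in $X_c$, whose labels are labels of $T$, and whose leaves are leaves of $T$.
\end{lemma}

\begin{proof}
We use induction on $a_0+a_1$. The height of $T$ is at least $1$, so $T=(x,T_0,T_1)$. Let $x\in X_c$ and $c'=1-c$. If $a_c=1$, take $T'=(x,g_0,g_1)$ with $g_b$ any leaf of $T_b$. If $a_c\ge2$, then $T_0$ and $T_1$ have height $(a_c-1)+a_{c'}-1$, and we apply the induction hypothesis to both, with $a_c-1$ in place of $a_c$. If one of them yields a tree of height $a_{c'}$ with labels in $X_{c'}$, that tree is as required. Otherwise we obtain, for $b=0,1$, a tree $T_b'$ of height $a_c-1$ with labels in $X_c$ whose labels and leaves come from $T_b$. Its leaves $g$ satisfy $g(x)=b$, so $(x,T_0',T_1')$ is a $G$-tree of height $a_c$ with labels in $X_c$.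
\end{proof}

\begin{lemma}[Ladder lemma]\label{lem:ladder}
Let $n\ge0$ and let $T$ be a $G$-tree of height $2^n-1$. Then there is a ladder of length $n$ whose points are labels of $T$ and whose functions are leaves of $T$.
\end{lemma}

\begin{proof}
We use induction on $n$. For $n=0$ let $g_0$ be the leaf. Now let $T$ have height $2^{n+1}-1=2^n+2^n-1$. Pick any leaf $g$ of $T$ and let $X_c=\{y\in X:g(y)=c\}$. Lemma~\ref{lem:color} gives $c\in\{0,1\}$ and a $G$-tree $T'=(x,T_0',T_1')$ of height $2^n$, with labels and leaves from $T$, such that $g$ takes the value $c$ at all labels of $T'$. A constant function can serve as the first or last function of a ladder, provided that a new point separates it from all other functions. So we descend to the side where the leaves disagree with $g$ at $x$. The tree $T'_{1-c}$ has height $2^n-1$, and the induction hypothesis gives a ladder with points $y_1,\dots,y_n$ among its labels and functions $f_0,\dots,f_n$ among its leaves. All leaves of $T'_{1-c}$ take the value $1-c$ at $x$, while by \eqref{eq:fact} some leaf of $T'_{1-c}$ takes the value $c$ at $y_i$; hence $x\ne y_i$ for all $i$. We have $f_j(x)=1-c$ for all $j$, and $g$ takes the value $c$ at $x,y_1,\dots,y_n$.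 With $\Lambda$ the matrix $(f_j(y_i))$ of the shorter ladder, the values are
\[
c=1:\quad
\begin{array}{c|cc}
 & y_1\cdots y_n & x\\ \hline
f_0,\dots,f_n & \Lambda & 0\\
g & 1\cdots1 & 1
\end{array}
\qquad\qquad
c=0:\quad
\begin{array}{c|cc}
 & x & y_1\cdots y_n\\ \hline
g & 0 & 0\cdots0\\
f_0,\dots,f_n & 1 & \Lambda
\end{array}
\]
If $c=1$, the points $(y_1,\dots,y_n,x)$ and functions $(f_0,\dots,f_n,g)$ form a ladder: $g$ has index $n+1$ and is $1$ everywhere, and each $f_j$ vanishes at the last point. If $c=0$, the points $(x,y_1,\dots,y_n)$ and functions $(g,f_0,\dots,f_n)$ form a ladder: $g$ has index $0$ and vanishes everywhere, while $f_j$ has index $j+1$, is $1$ at the first point, and is $1$ at the point $y_i$ of index $i+1$ if and only if $i+1\le j+1$.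
\end{proof}

For $n=2$ the lemma asks for height $3$, while Section~\ref{sec:two} got by with height $2$. Only the existence of a bound matters below.

\section{The rank of an assignment}\label{sec:rank}

Let $n,\mathcal D,\mathfrak U,R_D,A$ be as in Theorem~\ref{thm:fo}. An assignment $f$ is \emph{admissible} if, for all pairwise distinct $x_1,\dots,x_n\in\operatorname{dom}f$ and all $D\in\mathcal D$ with $(x_1,\dots,x_n)\in R_D$, we have $(f(x_1),\dots,f(x_n))\in D$. For the data $D_E,R_{D_E}$ of Section~\ref{sec:auto} this says $\sum_if(x_i)\in E(x_1,\dots,x_n)$, in agreement with Section~\ref{sec:two}.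

\begin{lemma}\label{lem:adm}
\textup{(a)} Restrictions of admissible assignments are admissible. \textup{(b)} Every piece of $A$ is admissible. \textup{(c)} There is no ladder of length $n$ whose functions are admissible assignments defined at all its points.
\end{lemma}

\begin{proof}
Part (a) holds because a restriction has fewer conditions to meet, and (b) is hypothesis (ii). For (c), let $x_1,\dots,x_n$ and $g_0,\dots,g_n$ be such a ladder and let $\pi$ be as in \eqref{eq:dagger}. Reorder the points by putting $z_{\pi(i)}=x_i$. Then $g_j(z_{\pi(i)})=1$ if and only if $i\le j$, that is, $(g_j(z_1),\dots,g_j(z_n))=v_j^\pi$. By hypothesis (i) the tuple $z$ lies in some $R_D$, and admissibility of all $g_j$ gives $C_\pi\subseteq D$, contrary to \eqref{eq:dagger}.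
\end{proof}

One permutation suffices in \eqref{eq:dagger} because hypothesis (i) applies to every ordering of the points, and we choose the ordering. Put
\[
d=2^n-1,\qquad \ell=2^d-1 .
\]
Here $d$ is the height in Lemma~\ref{lem:ladder}, and $\ell$ is the number of inner nodes of a complete binary tree of height $d$; it is the look-ahead needed to define every leaf at every label.

\begin{definition}\label{def:P}
Let $P_0$ be the set of assignments $p$ such that for every $Y\subseteq U$ with $|Y|\le\ell$ there is an admissible $f\supseteq p$ with $\operatorname{dom}f=\operatorname{dom}p\cup Y$. Let $P_{r+1}$ be the set of assignments $p$ such that for some $x\notin\operatorname{dom}p$ both $p[x\mapsto0]$ and $p[x\mapsto1]$ lie in $P_r$.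
\end{definition}

So $p\in P_r$ means that after the guess $p$ one can make $r$ nested free choices and remain in $P_0$. Smaller guesses leave at least as much freedom.

\begin{lemma}\label{lem:mono}
If $p\subseteq q$ and $q\in P_r$, then $p\in P_r$. Moreover $P_{r+1}\subseteq P_r$.
\end{lemma}

\begin{proof}
We use induction on $r$. For $r=0$, given $Y$, take an admissible $f\supseteq q$ with domain $\operatorname{dom}q\cup Y$ and restrict it to $\operatorname{dom}p\cup Y$; the restriction extends $p$ and is admissible by Lemma~\ref{lem:adm}(a). If $q\in P_{r+1}$ with witness $x\notin\operatorname{dom}q$, then $x\notin\operatorname{dom}p$ and $p[x\mapsto b]\subseteq q[x\mapsto b]\in P_r$, so $p[x\mapsto b]\in P_r$ for $b=0,1$. Finally, if $p\in P_{r+1}$ with witness $x$, then $p\subseteq p[x\mapsto0]\in P_r$, so $p\in P_r$.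
\end{proof}

\begin{lemma}\label{lem:bounded}
$P_d=\emptyset$.
\end{lemma}

\begin{proof}
Suppose $p\in P_d$. Unfolding Definition~\ref{def:P}, we obtain assignments $p_s\in P_{d-|s|}$ for binary strings $s$ of length at most $d$, and points $x_s\notin\operatorname{dom}p_s$ for $|s|<d$, such that $p_\varnothing=p$ and $p_{sb}=p_s[x_s\mapsto b]$. Let $Y=\{x_s:|s|<d\}$, so $|Y|\le2^d-1=\ell$. For each string $\lambda$ of length $d$ we have $p_\lambda\in P_0$, so there is an admissible $f_\lambda\supseteq p_\lambda$ with domain $\operatorname{dom}p_\lambda\cup Y$. Let $g_\lambda=f_\lambda|_Y$; it is admissible and defined on all of $Y$. If $sb$ is a prefix of $\lambda$, then $p_{sb}\subseteq p_\lambda\subseteq f_\lambda$ and hence $g_\lambda(x_s)=b$. Take $X=Y$ and $G=\{g_\lambda:|\lambda|=d\}$, and set $T_\lambda=g_\lambda$ for $|\lambda|=d$ and $T_s=(x_s,T_{s0},T_{s1})$ for $|s|<d$. The leaves of $T_{sb}$ are the $g_\lambda$ with $sb$ a prefix of $\lambda$, so $T_\varnothing$ is a $G$-tree of height $d=2^n-1$. Lemma~\ref{lem:ladder} yields a ladder of length $n$ with admissible functions, contrary to Lemma~\ref{lem:adm}(c).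
\end{proof}

Every piece $\chi_A|_F$ lies in $P_0$, because $\chi_A|_{F\cup Y}$ is an admissible extension for any finite $Y$. By Lemmas~\ref{lem:mono} and~\ref{lem:bounded}, $P_r=\emptyset$ for $r\ge d$. So for finite $F\subseteq U$ the \emph{rank}
\[
r(F)=\max\{r:\chi_A|_F\in P_r\}
\]
exists and lies in $\{0,\dots,d-1\}$. The two extensions of a piece of rank $r$ to a new point cannot both lie in $P_r$. To tell them apart, we need the right extension always to lie in $P_r$, and this is achieved by minimizing the rank.

\begin{proposition}\label{prop:def}
Let $F\subseteq U$ be a finite set whose rank $r=r(F)$ is minimal among all finite subsets of $U$, and let $p=\chi_A|_F$. Then for all $x\in U\setminus F$,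
\[
x\in A\iff p[x\mapsto1]\in P_r .
\]
\end{proposition}

\begin{proof}
Let $x\notin F$ and $b=\chi_A(x)$. By minimality $r(F\cup\{x\})\ge r$, so $p[x\mapsto b]=\chi_A|_{F\cup\{x\}}$ lies in $P_r$ by Lemma~\ref{lem:mono}. If $p[x\mapsto1-b]$ were in $P_r$ as well, then $p\in P_{r+1}$, contrary to $r(F)=r$. Thus $p[x\mapsto1]\in P_r$ if $b=1$, and $p[x\mapsto1]\notin P_r$ if $b=0$.
\end{proof}

In Example~\ref{ex:one}, $P_0$ consists of the assignments with at most one value $1$, $P_1$ of the zero assignments, and $P_2=\emptyset$. For $A=\emptyset$ every $F$ has rank $1$. For $A=\{a\}$ the set $F$ has rank $0$ if $a\in F$ and rank $1$ otherwise. In the latter case the choice $F=\emptyset$ is not minimal, and the equivalence fails at $x=a$, since $\{(a,1)\}\notin P_1$.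

It remains to express membership in $P_r$ by a formula. For $k\ge0$, $\beta\in\{0,1\}^k$ and variables $z=(z_1,\dots,z_k)$, let $\mathrm{Adm}_\beta(z)$ be the conjunction of the conditions
\begin{itemize}
\item $z_i\ne z_j$, for all $i,j$ with $\beta_i\ne\beta_j$;
\item if $z_{i_1},\dots,z_{i_n}$ are pairwise distinct then $(z_{i_1},\dots,z_{i_n})\notin R_D$, for all $i_1,\dots,i_n\in\{1,\dots,k\}$ and all $D\in\mathcal D$ with $(\beta_{i_1},\dots,\beta_{i_n})\notin D$.
\end{itemize}
The conjunction is finite because $\mathcal D$ is finite. The first condition says that $\{(z_i,\beta_i):1\le i\le k\}$ is a function even if some $z_i$ coincide, and the second says that this function is admissible. Writing $\beta\gamma$ for concatenation, define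
\begin{align*}
\Phi_{0,\beta}(z)&:\quad\forall y_1\cdots\forall y_\ell\ \bigvee_{\gamma\in\{0,1\}^\ell}\mathrm{Adm}_{\beta\gamma}(z,y_1,\dots,y_\ell),\\
\Phi_{r+1,\beta}(z)&:\quad\exists x\,\Bigl(\bigwedge_{i=1}^kx\ne z_i\ \wedge\ \Phi_{r,\beta0}(z,x)\ \wedge\ \Phi_{r,\beta1}(z,x)\Bigr).
\end{align*}
These are first-order formulas in equality and the relations $R_D$.

\begin{lemma}\label{lem:formula}
Let $z_1,\dots,z_k\in U$ be pairwise distinct and $q=\{(z_i,\beta_i):1\le i\le k\}$. Then $\Phi_{r,\beta}(z)$ holds if and only if $q\in P_r$.
\end{lemma}

\begin{proof}
We use induction on $r$, for all $k$ at once. Let $q\in P_0$ and $y_1,\dots,y_\ell\in U$. Take an admissible $f\supseteq q$ with domain $\operatorname{dom}q\cup\{y_1,\dots,y_\ell\}$ and put $\gamma_i=f(y_i)$; then $\mathrm{Adm}_{\beta\gamma}(z,y)$ holds. Conversely, let $\Phi_{0,\beta}(z)$ hold and let $|Y|\le\ell$. If $Y\ne\emptyset$, list $Y$ as $y_1,\dots,y_\ell$ with repetitions; a $\gamma$ with $\mathrm{Adm}_{\beta\gamma}(z,y)$ gives an admissible function with domain $\operatorname{dom}q\cup Y$ that contains $q$. For $Y=\emptyset$, apply this to a one-point set, which is allowed as $\ell\ge1$ and $U\neq\emptyset$, and restrict to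 $\operatorname{dom}q$. In the step from $r$ to $r+1$, the condition $\bigwedge_ix\ne z_i$ says $x\notin\operatorname{dom}q$; the tuple $(z,x)$ then has pairwise distinct entries, and by induction $\Phi_{r,\beta b}(z,x)$ says $q[x\mapsto b]\in P_r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fo}]
Let $F=\{w_1,\dots,w_k\}$, with distinct $w_i$, have minimal rank $r$, and let $\beta_i=\chi_A(w_i)$. By Proposition~\ref{prop:def} and Lemma~\ref{lem:formula}, $x\in A$ holds if and only if
\[
\bigvee_{i:\,\beta_i=1}x=w_i\quad\vee\quad\Bigl(\bigwedge_{i=1}^kx\ne w_i\ \wedge\ \Phi_{r,\beta1}(w_1,\dots,w_k,x)\Bigr).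
\]
Since the relations $R_D$ are definable, so is $A$.
\end{proof}

With the deductions in Section~\ref{sec:auto}, this completes the proofs of Corollary~\ref{cor:fo} and Theorem~\ref{thm:main}.

\begin{remark}
Hypothesis (i) and condition \eqref{eq:dagger} enter only in Lemma~\ref{lem:adm}(c), hypothesis (ii) only in Lemma~\ref{lem:adm}(b), and definability of the $R_D$ only in the last line. Without (i) all $R_D$ could be empty, and then every $A$ satisfies (ii). Parameters cannot be avoided. In Example~\ref{ex:one}, with $U$ carrying no structure beyond equality, the same $E$ serves every singleton $A=\{a\}$, and a transposition of $a$ with another point shows that $\{a\}$ is not definable without parameters. In particular the enumerating automaton in Theorem~\ref{thm:main} does not determine $A$; the missing information is the piece $\chi_A|_F$.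
\end{remark}

\section{Which outputs force regularity}\label{sec:class}

We prove Theorem~\ref{thm:class}. In (1) and (3), sufficiency of \eqref{eq:dagger} comes from Theorem~\ref{thm:fo}, and necessity comes from a cut in a linear order that is not definable although the order is. Failure of \eqref{eq:dagger} means that every chain $C_\pi$ is contained in some $D_\pi\in\mathcal D$. All permutations are needed here, since the inputs may arrive in any order.

\begin{proof}[Proof of Theorem~\ref{thm:class}\textup{(1)}]
Assume \eqref{eq:dagger}, and let an automaton $\mathcal D$-enumerate $A$. Let $R_D$ be the set of tuples on which it outputs $D$. These relations are automatic, and they satisfy (i) and (ii) of Theorem~\ref{thm:fo}. So $A$ is definable in $(\Sigma^*,(R_D)_{D\in\mathcal D})$ and regular by Lemma~\ref{lem:auto}.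

Now assume that $C_\pi\subseteq D_\pi\in\mathcal D$ for every $\pi$. Order $\Sigma$ linearly and put $\Box$ below all letters. Identify a word $x$ with the infinite sequence $x\Box\Box\cdots$, and compare two infinite sequences over $\Sigma\cup\{\Box\}$ at the first position where they differ. This is a linear order $\le_{\rm lex}$; on $\Sigma^*$ it is the dictionary order in which proper prefixes are smaller. Its restriction to $\Sigma^*$ is automatic, by an automaton with the three states ``equal so far'', ``smaller'' and ``larger''. Let $0<1$ be two letters of $\Sigma$, let
\[
\alpha=\alpha_1\alpha_2\cdots=0\,1\,00\,1\,000\,1\cdots,\qquad A=\{x\in\Sigma^*:x<_{\rm lex}\alpha\}.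
\]
The word $\alpha$ is not ultimately periodic: it has arbitrarily long runs of $0$ arbitrarily far out, so an ultimate period would make it eventually $0$, but it has infinitely many letters $1$.

\emph{$A$ is $\mathcal D$-enumerable.} Run the three-state automaton on every pair of tracks. The final state determines a permutation $\pi$ with $x_{\pi(1)}\le_{\rm lex}\dots\le_{\rm lex}x_{\pi(n)}$; output $D_\pi$. Since $A$ is downward closed under $\le_{\rm lex}$, there is a $j$ such that $x_{\pi(i)}\in A$ if and only if $i\le j$. Hence $\chi_A^n(x_1,\dots,x_n)=v_j^\pi\in D_\pi$.

\emph{$A$ is not regular.} Let $\alpha|_m$ be the prefix of $\alpha$ of length $m$. It lies in $A$, since $\Box$ is smaller than $\alpha_{m+1}$. A word $x\ne\alpha|_m$ of length $m$ first differs from $\alpha$ at a position at most $m$, so it lies in $A$ if and only if $x<_{\rm lex}\alpha|_m$. Thus $\alpha|_m$ is the largest word of length $m$ in $A$, and the set $\mathrm{Pr}$ of finite prefixes of $\alpha$ is defined by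
\[
x\in A\ \wedge\ \neg\exists y\,\bigl(y\in A\wedge|y|=|x|\wedge x\le_{\rm lex}y\wedge x\ne y\bigr).
\]
The relation $|x|=|y|$ is automatic, since it says that $\langle x,y\rangle$ contains no blank. If $A$ were regular, $\mathrm{Pr}$ would be regular by Lemma~\ref{lem:auto}. In a deterministic automaton for $\mathrm{Pr}$ two prefixes $\alpha|_i$ and $\alpha|_j$ with $i<j$ reach the same state. For $w=\alpha_{i+1}\cdots\alpha_{i+t}$ we have $(\alpha|_i)w\in\mathrm{Pr}$, hence $(\alpha|_j)w\in\mathrm{Pr}$, hence $\alpha_{j+t}=\alpha_{i+t}$ for all $t\ge1$. Then $\alpha$ is ultimately periodic, a contradiction.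
\end{proof}

Over a one-letter alphabet the dictionary order is the order of $\mathbb N$, whose downward closed sets are finite or everything, so this construction gives nothing. In fact an automaton reading long, well-separated unary words sees only their lengths modulo a fixed number.

\begin{proof}[Proof of Theorem~\ref{thm:class}\textup{(2)}]
Identify $\Sigma^*=\{1\}^*$ with $\mathbb N$. A set $A\subseteq\mathbb N$ is regular if and only if it is ultimately periodic, because the run of a deterministic automaton on $111\cdots$ ends in a cycle, and conversely a path followed by a cycle is an automaton. If $\{0,1\}^n\in\mathcal D$, every $A$ is $\mathcal D$-enumerable, including the set of squares, which is infinite with unbounded gaps and so is not ultimately periodic.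

Conversely, let $A$ be nonregular and $\mathcal D$-enumerable by an automaton with $N$ states. We show $\{0,1\}^n\in\mathcal D$. Let $\delta$ be the transition map of a fixed letter and $q$ a state. Among $q,\delta q,\dots,\delta^Nq$ two states coincide, say $\delta^iq=\delta^jq$ with $0\le i<j\le N$, and $j-i$ divides $N!$. Therefore
\begin{equation}\label{eq:period}
\delta^kq=\delta^{k'}q\qquad\text{whenever $k,k'\ge N$ and $k\equiv k'\pmod{N!}$.}
\end{equation}
If every residue class modulo $N!$ met $A$ or its complement in a finite set, then $A$ would be ultimately periodic with period $N!$. So some class $\rho+N!\,\mathbb Z$ meets both $A$ and $\mathbb N\setminus A$ in infinite sets. Given $b\in\{0,1\}^n$, choose $N\le x_1<\dots<x_n$ in this class with $\chi_A(x_i)=b_i$. The gaps $x_{i+1}-x_i$ are positive multiples of $N!$, hence at least $N$. On this input the automaton reads the letter $(1,\dots,1)$ exactly $x_1$ times, then the letter $(\Box,1,\dots,1)$ exactly $x_2-x_1$ times, and so on up to the letter $(\Box,\dots,\Box,1)$. The letters do not depend on $b$, and the numbers of repetitions are at least $N$ and congruent to $\rho,0,\dots,0$ modulo $N!$. Applying \eqref{eq:period} block by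 block, we see that the final state is the same for all $b$. Its label contains every $b$, so it is $\{0,1\}^n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}\textup{(3)}]
If \eqref{eq:dagger} holds, apply Theorem~\ref{thm:fo}. Otherwise let $C_\pi\subseteq D_\pi\in\mathcal D$ for every $\pi$. In the structure $(\mathbb Q,<)$ let $A=\{q:q<\sqrt2\}$ and let $R_D$ be the union of the sets $\{x:x_{\pi(1)}<\dots<x_{\pi(n)}\}$ over all $\pi$ with $D_\pi=D$. These relations are definable without quantifiers. A tuple of pairwise distinct rationals is sorted by some $\pi$ and lies in $R_{D_\pi}$, which gives (i). If $x\in R_D$, then $x$ is sorted by some $\pi$ with $D_\pi=D$, and $\chi_A^n(x)\in C_\pi\subseteq D$ because $A$ is downward closed; this gives (ii).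

Suppose $A$ were definable with parameters from a finite set $W\subseteq\mathbb Q$. Choose rationals $a<u<\sqrt2<v<b$ such that the interval $(a,b)$ contains no element of $W$. Let $\sigma$ be the identity outside $(a,b)$, and let it map $[a,u]$ onto $[a,v]$ and $[u,b]$ onto $[v,b]$ by increasing affine maps. These maps and their inverses have rational coefficients, so $\sigma$ is an automorphism of $(\mathbb Q,<)$. It fixes $W$ pointwise and sends $u\in A$ to $v\notin A$, which is impossible for a set defined with parameters from $W$.
\end{proof}

\subsection*{The cardinality theorems as cases of the classification}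
The cube $\{0,1\}^n$ contains every chain, so \eqref{eq:dagger} implies $\{0,1\}^n\notin\mathcal D$. By parts (1) and (2), a family satisfying \eqref{eq:dagger} forces regularity over every alphabet.

For (W1) take $\mathcal D=\{D:|D|\le n\}$, which satisfies \eqref{eq:dagger} because $|C_\pi|=n+1$.

For Theorem~\ref{thm:main}, and hence for its special cases (W2) and (W3), tuples with repeated entries need care, because $\mathcal D$-enumeration must be correct on them and $\#_A^n$ counts a set. On $(x,x,y)$ with $x\ne y$ in $A$ the count is $2$ while the bit sum is $3$, so $\chi_A^n(x)\in D_{E(x)}$ is guaranteed only for pairwise distinct entries. For $i<j$ let $D_{i=j}=\{v\in\{0,1\}^n:v_i=v_j\}$. It contains no chain: if $\{i,j\}=\{\pi(s),\pi(t)\}$ with $s<t$, then $v^\pi_s$ has entry $1$ at $\pi(s)$ and entry $0$ at $\pi(t)$. Hence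
\[
\mathcal D=\{D_E:|E|\le n\}\cup\{D_{i=j}:1\le i<j\le n\}
\]
satisfies \eqref{eq:dagger}. Given an automaton $M$ that $n$-enumerates $\#_A^n$, run $M$ and record which input words are equal. If all are distinct, output $D_E$ with $E$ the output of $M$; otherwise output $D_{i=j}$ for the first pair $i<j$ with $x_i=x_j$. This automaton $\mathcal D$-enumerates $A$, and Theorem~\ref{thm:class} shows that $A$ is regular.

\begin{thebibliography}{1}

\bibitem{wct}
\emph{Weak Cardinality Theorems for First-Order Logic},
\texttt{http://anmc.epfl.ch/\allowbreak Exercices\_corriges/\allowbreak TP\_maths/\allowbreak 2014/\allowbreak beamer\_maximal.pdf}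

\end{thebibliography}
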